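
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Indecomposable continua admit no simple maps onto dendroids}


\begin{abstract}
A map is simple if each of its point inverses has at most two points. We prove
that no indecomposable continuum admits a simple map onto a nondegenerate
dendroid. More generally, for an arbitrary map of an indecomposable continuum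
onto a nondegenerate dendroid, the closure of the set of points with at least
three preimages is large: the composants that meet its preimage have nonmeager
union. By a result of Minc, the Knaster buckethandle continuum has a map onto
a dendroid with point inverses of at most three points, so ``two'' cannot be
replaced by ``three'' in the first statement.
\end{abstract}

\section{The question and the answer}

A \emph{continuum} is a compact connected metric space; it is
\emph{nondegenerate} if it has more than one point. A nondegenerate continuum
is \emph{indecomposable} if it is not the union of two of its proper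
subcontinua. A continuum is \emph{treelike} if every open cover of it is
refined by a finite open cover that consists of nonempty sets and whose nerve
is a tree. A
\emph{dendroid} is an arcwise connected treelike continuum; equivalently, an
arcwise connected continuum that is \emph{hereditarily unicoherent}, which
means that the intersection of any two of its subcontinua is connected. We use
both descriptions. A \emph{map} is a continuous function, and a map
$f:X\to Y$ is \emph{simple} if every fiber $f^{-1}(y)$ has at most two points.

In a dendroid any two points are joined by exactly one arc. In an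
indecomposable continuum, by contrast, every proper subcontinuum is nowhere
dense. How few identifications suffice to turn the second kind of space into
the first?
Two results of Minc frame the question.
\begin{itemize}
\item There is a map from the Knaster buckethandle continuum onto a dendroid
in which every fiber has at most $3$ points, and some fibers have exactly $3$.
\item There is no simple map from an indecomposable continuum onto a
nondegenerate \emph{planar} dendroid.
\end{itemize}
The problem, whose source is \cite{Source}, is whether planarity can be
dropped: \emph{does some indecomposable continuum admit a simple map onto a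
nondegenerate dendroid?} The answer is no.

\begin{theorem}\label{thm:main}
Let $X$ be a nondegenerate indecomposable continuum and $D$ a nondegenerate
dendroid. There is no continuous surjection $f:X\to D$ with
$|f^{-1}(y)|\le 2$ for all $y\in D$.
\end{theorem}

The argument also shows where a map onto a dendroid must have larger fibers.
Recall that for $x\in X$ the \emph{composant} $\kappa(x)$ is the union of all
proper subcontinua of $X$ that contain $x$. A set is \emph{meager} if it is a
countable union of nowhere dense sets, and \emph{residual} if its complement
is meager.

\begin{theorem}\label{thm:strong}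
Let $f$ be any map of a nondegenerate indecomposable continuum $X$ onto a
nondegenerate dendroid $D$. Let $M=\{y\in D:|f^{-1}(y)|\ge 3\}$, and let $S$ be
the union of all composants of $X$ that meet $f^{-1}(\overline M)$. Then $S$
is not meager. In particular, $f^{-1}(\overline M)$ is not contained in the
union of countably many composants, and if all fibers of $f$ are countable,
then $\overline M$ is uncountable.
\end{theorem}

The fibers over $M$ are not restricted in any way. Theorem~\ref{thm:main} is
the case $M=\emptyset$. Three
consequences, on hereditary decomposability, on fibers with at most two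
components, and on the sharp constant $3$, are in
Section~\ref{sec:consequences}.

\section{Arcs, composants, components}\label{sec:prelim}

\subsection*{Arcs in a dendroid}
Let $D$ be a dendroid. Two arcs with the same ends $x,y$ coincide: their
intersection is connected and contains both ends of each of them. Write
$[x,y]$ for the arc from $x$ to $y$, with $[x,x]=\{x\}$.
\begin{itemize}
\item[(D1)] If $Y\subset D$ is a subcontinuum and $x,y\in Y$, then
$[x,y]\subset Y$, since $Y\cap[x,y]$ is connected and contains $x$ and $y$.
\item[(D2)] $[x,y]\subset[x,w]\cup[w,y]$, by (D1).
\item[(D3)] For $p,s,s'\in D$ there is a point $m$ with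
$[p,s]\cap[p,s']=[p,m]$, and $m\in[s,s']$. Indeed, the intersection is a
subcontinuum of $[p,s]$ containing $p$, so it is some $[p,m]$. The arcs
$[m,s]$ and $[m,s']$ meet only at $m$: a common point of the two lies in
$[p,m]$, and $[p,m]\cap[m,s]=\{m\}$. Hence $[m,s]\cup[m,s']$ is the arc
$[s,s']$.
\end{itemize}
Call a set $A\subset D$ \emph{convex} if $[s,s']\subset A$ whenever
$s,s'\in A$. Then $A\cap[p,z]$ is an interval of the arc $[p,z]$, possibly
empty and possibly without one or both of its ends, because $[s,s']\subset
A\cap[p,z]$ whenever $s,s'\in A\cap[p,z]$. Intervals of $[p,z]$ are ordered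
from $p$ to $z$; in particular ``first point'' means the point nearest to $p$
in this order.

\subsection*{Composants}
Let $X$ be a nondegenerate indecomposable continuum. For the facts in (C1) and
(C2) see Kuratowski \cite[\S48]{Kuratowski} and Nadler
\cite[Ch.~XI]{Nadler}.
\begin{itemize}
\item[(C1)] Proper subcontinua of $X$ are nowhere dense. Composants partition
$X$; each one is dense and is a countable union of proper subcontinua. So
composants are meager, and by the Baire category theorem $X$ is not a
countable union of composants.
\item[(C2)] A proper subcontinuum that meets a composant $\kappa$ lies in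
$\kappa$, and any two points of $\kappa$ lie in a common proper subcontinuum.
\item[(C3)] If $f:X\to D$ is a map to a dendroid and $\kappa$ is a composant,
then $f(\kappa)$ is convex. Indeed, given $s,s'\in f(\kappa)$, choose preimages
of them in $\kappa$ and a proper subcontinuum $K$ containing both. Then
$K\subset\kappa$, and $[s,s']\subset f(K)\subset f(\kappa)$ by (D1).
\end{itemize}

\subsection*{Components of compacta}
In a compact metric space $K$, the component of a point is the intersection of
the clopen sets containing the point. We use this in two forms.
\begin{itemize}
\item[(Q1)] If $E$ is a component of $K$ and $F\subset K$ is closed with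
$E\cap F=\emptyset$, some clopen subset of $K$ contains $E$ and misses $F$.
\item[(Q2)] If a nonempty $A\subset K$ satisfies $A\subset P$ or $A\subset Q$
whenever $K=P\cup Q$ with $P,Q$ closed and disjoint, then $A$ lies in
one component of $K$.
\end{itemize}

\section{Cut points, and what replaces them}\label{sec:plan}

\subsection*{The case of a cut point}
Let $f:X\to D$ be a surjection as in Theorem~\ref{thm:strong}, and suppose
first that some point $c$ cuts $D$: say $D\setminus\{c\}=V\cup W$ with $V,W$
disjoint, nonempty and open. Every composant $\kappa$ is dense, so $f(\kappa)$
meets both $V$ and $W$; being convex, it contains an arc from $V$ to $W$, and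
this arc contains $c$. So $c$ has a preimage in each of the uncountably many
composants. Hence, if all fibers are countable, $D$ has no cut point. This
proves Theorem~\ref{thm:main} for arcs, finite trees, and all other dendroids
with a cut point. It also shows that the dendroid in Minc's first result has no
cut point, so dendroids without cut points cannot be left aside.

\subsection*{The plan}
If $f$ is simple, no three of the sets $f(\kappa)$ can have a common point. We
shall find three that do, and for this we need a substitute for the cut point.
Fix $p\in D$, a composant $\kappa$ and a
point $x_0\in\kappa$, and walk from $p$ along $[p,f(x_0)]$. Suppose that there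
is a \emph{first} point $q$ of this arc that belongs to $f(\kappa)$.
Convexity makes $q$ a gate: every arc from $p$ to a point of $f(\kappa)$ passes
through $q$. Since $\kappa$ is dense, $q$ should then lie on the arc from $p$ to
$f(x)$ for generic $x\in X$ too, whatever the composant of $x$. Gates of several
composants therefore line up on one arc, and the gate farthest from $p$ belongs
to the image of each of these composants.

Two things have to be proved. The passage from the dense set $\kappa$ to
generic points needs some continuity of $x\mapsto[p,f(x)]$; this is the subject
of Section~\ref{sec:gates}. The real difficulty is that $f(\kappa)$ is only a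
countable union of compact sets, so $f(\kappa)\cap[p,f(x_0)]$ may be an
interval \emph{without} a first point. The bound on the fibers excludes this in
Section~\ref{sec:first}, with the help of a lemma on treelike targets from
Section~\ref{sec:overlap}.

\section{Gates}\label{sec:gates}

The arc $[p,y]$ need not depend continuously on $y$.

\begin{example}
Let $D\subset\mathbb R^2$ be the union of the segments $B$ from $(0,0)$ to
$(1,0)$ and $B_n$ from $(0,0)$ to $(1,1/n)$, $n\ge1$, and let $p=(1,0)$. The
points $y_n=(\frac12,\frac1{2n})\in B_n$ converge to $y=(\frac12,0)$, but every
$[p,y_n]$ contains $B$, whereas $[p,y]$ is only half of $B$.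
\end{example}

In the example the trouble is confined to the nowhere dense set $B$. In
general, for the arcs $[p,f(x)]$, it is confined to a meager set of points $x$.

\begin{lemma}\label{lem:generic}
Let $f:X\to D$ be a map from a continuum to a dendroid and let $p\in D$. There
is a residual set $\mathcal G\subset X$ such that for each $x\in\mathcal G$ and
each open $N\supset[p,f(x)]$, all points $x'$ in some neighborhood of $x$
satisfy $[p,f(x')]\subset N$.
\end{lemma}

\begin{proof}
For open $V\subset D$ let $S_V=\{x\in X:[p,f(x)]\cap V\ne\emptyset\}$. This set
is open. Indeed, let $x_n\to x$ with $[p,f(x_n)]\cap V=\emptyset$ for all $n$. A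
subsequence of the arcs $[p,f(x_n)]$ converges in the Hausdorff metric to a
continuum $L$; it contains $p$ and $f(x)$ and misses $V$. By (D1),
$[p,f(x)]\subset L$, so $x\notin S_V$.

Let $V_1,V_2,\dots$ be a countable base of $D$ and put
$\mathcal G=X\setminus\bigcup_i\mathrm{Bd}\,S_{V_i}$. Boundaries of open sets
are closed and nowhere dense, so $\mathcal G$ is residual. Let
$x\in\mathcal G$ and let $N\supset[p,f(x)]$ be open. Finitely many $V_i$
disjoint from $[p,f(x)]$ cover the compact set $D\setminus N$. For these $i$ we
have $x\notin S_{V_i}$, and $x\notin\mathrm{Bd}\,S_{V_i}$, so
$x\notin\overline{S_{V_i}}$. A neighborhood of $x$ thus misses all these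
$S_{V_i}$. For $x'$ in it, $[p,f(x')]$ misses all these $V_i$, so
$[p,f(x')]\subset N$.
\end{proof}

\begin{proposition}\label{prop:gates}
Let $f:X\to D$ be a map from a nondegenerate indecomposable continuum to a
dendroid, let $p\in D$, and let $\mathcal G$ be as in
Lemma~\ref{lem:generic}. Let $x_1,\dots,x_k\in\mathcal G$ lie in distinct
composants $\kappa_1,\dots,\kappa_k$, and suppose that for each $i$ there is a
point $q_i$ with
\[
f(\kappa_i)\cap[p,f(x_i)]=[q_i,f(x_i)].
\]
Then $f(\kappa_1)\cap\dots\cap f(\kappa_k)\neq\emptyset$. In particular, some
fiber of $f$ has at least $k$ points.
\end{proposition}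

\begin{proof}
(i) \emph{$q_i\in[p,f(x)]$ for every $x\in\kappa_i$.} Let
$[p,f(x_i)]\cap[p,f(x)]=[p,m]$. By (D3) and (C3),
$m\in[f(x_i),f(x)]\subset f(\kappa_i)$. Hence
$m\in f(\kappa_i)\cap[p,f(x_i)]=[q_i,f(x_i)]$, so $q_i$ precedes or equals $m$
and $q_i\in[p,m]\subset[p,f(x)]$.

(ii) \emph{$q_i\in[p,f(x_j)]$ for all $i,j$.} Otherwise $N=D\setminus\{q_i\}$
is an open set containing $[p,f(x_j)]$. Since $x_j\in\mathcal G$, all $x$ near
$x_j$ satisfy $q_i\notin[p,f(x)]$. Since $\kappa_i$ is dense, some of these
points lie in $\kappa_i$, contradicting (i).

(iii) By (ii) all the $q_i$ lie on the arc $[p,f(x_1)]$. Relabel so that $q_k$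
is the last of them; then $q_i\in[p,q_k]$ for all $i$. Since
$q_k\in[p,f(x_i)]$ by (ii), the points $q_i,q_k,f(x_i)$ occur on $[p,f(x_i)]$ in
this order, so $q_k\in[q_i,f(x_i)]\subset f(\kappa_i)$. Thus $q_k$ lies in all
the sets $f(\kappa_i)$, and it has preimages in the $k$ pairwise disjoint sets
$\kappa_i$.
\end{proof}

No bound on the fibers has been used so far. The proposition reduces
Theorem~\ref{thm:main} to producing first points $q_i$ for three composants.

\section{Overlaps over a treelike target}\label{sec:overlap}

To find a first point we shall remove a small open set $O$ from $X$ and ask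
whether certain points can be separated in $X\setminus O$. If
$X\setminus O=P\cup Q$ is a separation, the set $f(P)\cap f(Q)$ of points
covered from both sides matters. The next lemma says that over a treelike target
the two sides cannot overlap over a place isolated from $f(\overline O)$:
whenever they overlap, they continue to overlap all the way to the cut.

\begin{lemma}\label{lem:overlap}
Let $X$ be a continuum, $D$ a treelike continuum, $f:X\to D$ a continuous
surjection, $O\subset X$ open, and $X\setminus O=P\cup Q$ with $P,Q$ closed and
disjoint. Then every component of $\Gamma=f(P)\cap f(Q)$ meets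
$f(\overline O)$.
\end{lemma}

\begin{example}\label{ex:tent}
Let $X=D=[0,1]$, $f(t)=1-|2t-1|$ and $O=(\frac13,\frac23)$, so that
$P=[0,\frac13]$ and $Q=[\frac23,1]$. Then $\Gamma=[0,\frac23]$ and
$f(\overline O)=[\frac23,1]$. Over $\Gamma$ lie two sheets, $P$ and $Q$. If we
follow either of them from its point over $0$, we end at a point of
$\overline O$.

The target must be treelike: let $X=[0,\frac54]$, let $D$ be the unit circle,
$f(t)=e^{2\pi it}$, and $O=(\frac12,\frac34)$. Then $P=[0,\frac12]$ and
$Q=[\frac34,\frac54]$ overlap exactly over the arc $f([0,\frac14])$, which
misses $f(\overline O)=f([\frac12,\frac34])$.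
\end{example}

\paragraph{The idea, when $D$ is an arc.} Let $D=[0,1]$ and suppose that
$\Gamma=[c,d]$, with $0<c\le d<1$, misses $f(\overline O)$. For small
$\delta>0$ the interval $(c-\delta,d+\delta)\subset D$ still misses
$f(\overline O)$, so all points of $X$ over it are in $P\cup Q$. A point of
$(c-\delta,c)$ is not in $\Gamma$, so its fiber is in $P$ or in $Q$. These two
alternatives define disjoint open sets, so one of them holds on the whole
interval. Record this by $\lambda_-=1$ if the fibers are in $P$ and
$\lambda_-=0$ if they are in $Q$; define $\lambda_+$ in the same way for
$(d,d+\delta)$. Now let $\varphi:X\to\{0,1\}$ be the constant $\lambda_-$ over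
$[0,c)$, the constant $\lambda_+$ over $(d,1]$, and over $(c-\delta,d+\delta)$
let it be $1$ on $P$ and $0$ on $Q$. The definitions agree on overlaps, so
$\varphi$ is continuous. Over $c$ it takes both values, which contradicts the
connectedness of $X$. On a circle, the constants $\lambda_-$ and $\lambda_+$
would have to be matched on the other side; this is what goes wrong in the
second part of Example~\ref{ex:tent}. On a tree there is no other side. In the
general proof, a cover with a tree as nerve is what allows all constants to be
matched.

\begin{proof}[Proof of Lemma~\ref{lem:overlap}]
Suppose a component of $\Gamma$ misses $f(\overline O)$. By (Q1), applied to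
the compact set $\Gamma$, there is a nonempty clopen set $\Gamma'\subset\Gamma$
with $\Gamma'\cap f(\overline O)=\emptyset$. The set
$f(\overline O)\cup(\Gamma\setminus\Gamma')$ is closed and misses $\Gamma'$;
choose open sets $U,U_0\subset D$ with
\[
\Gamma'\subset U_0\subset\overline{U_0}\subset U,\qquad
U\cap\bigl(f(\overline O)\cup(\Gamma\setminus\Gamma')\bigr)=\emptyset .
\]

If $y\in U$, then $f^{-1}(y)\subset X\setminus\overline O\subset P\cup Q$. If
moreover $y\notin\Gamma'$, then $y\notin\Gamma$, and the nonempty set
$f^{-1}(y)$ lies in exactly one of $P$ and $Q$. So $U\setminus\Gamma'$ is the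
disjoint union of the open sets
\[
U_P=U\setminus f(Q)=\{y\in U:f^{-1}(y)\subset P\},\qquad
U_Q=U\setminus f(P)=\{y\in U:f^{-1}(y)\subset Q\}.
\]
With $V_0=D\setminus\overline{U_0}$, the sets $U_0,U_P,U_Q,V_0$ cover $D$: points
of $\Gamma'$ are in $U_0$, the other points of $U$ are in $U_P\cup U_Q$, and
points outside $U$ are in $V_0$. Let $W_1,\dots,W_n$ be a finite open cover of
$D$ by nonempty sets that refines this cover and whose nerve is a tree. Assign
to each $W_i$ a \emph{type}, a
member of $\{U_0,U_P,U_Q,V_0\}$ that contains $W_i$.

Define $\varphi_i:f^{-1}(W_i)\to\mathbb Z/2$ as follows. If $W_i$ has type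
$U_0$, let $\varphi_i=1$ on $P$ and $\varphi_i=0$ on $Q$; this is defined and
continuous because $f^{-1}(U)\subset P\cup Q$ and $P,Q$ are closed and disjoint.
For the other types let $\varphi_i=0$. Whenever $W_i\cap W_j\ne\emptyset$, the
difference $\varphi_i-\varphi_j$ is constant on $f^{-1}(W_i\cap W_j)$:
\begin{itemize}
\item for types $U_0,U_P$ it is $1$, since $f^{-1}(W_i\cap W_j)\subset P$;
\item for types $U_0,U_Q$ it is $0$, since $f^{-1}(W_i\cap W_j)\subset Q$;
\item types $U_0,V_0$ do not occur, since $U_0\cap V_0=\emptyset$;
\item for equal types, and if neither type is $U_0$, it is $0$.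
\end{itemize}
The nerve is a tree. Starting from one vertex and moving outward along the
edges, we can therefore choose constants $\varepsilon_i\in\mathbb Z/2$ so that
$\varphi_i+\varepsilon_i=\varphi_j+\varepsilon_j$ on $f^{-1}(W_i\cap W_j)$
for every edge $\{i,j\}$; no cycle imposes a second condition. The functions
$\varphi_i+\varepsilon_i$ together define a continuous
$\varphi:X\to\mathbb Z/2$.

Finally, take $y\in\Gamma'$ and $W_i\ni y$, and let $y_P\in P$ and $y_Q\in Q$
be preimages of $y$. As $y\notin U_P\cup U_Q\cup V_0$, the type of $W_i$ is
$U_0$. So $\varphi(y_P)=1+\varepsilon_i\ne\varepsilon_i=\varphi(y_Q)$. Thus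
$\varphi$ is not constant, which contradicts the connectedness of $X$.
\end{proof}

\section{First points exist}\label{sec:first}

In this section $f:X\to D$ is a map of a nondegenerate indecomposable continuum
onto a nondegenerate dendroid, and $M=\{y\in D:|f^{-1}(y)|\ge3\}$. We call a
composant $\kappa$ \emph{thin} if $f(\kappa)\cap\overline M=\emptyset$. If $f$
is simple, $M=\emptyset$ and all composants are thin; a reader interested
only in Theorem~\ref{thm:main} may assume this throughout.

In the first part of Example~\ref{ex:tent} the parts of $P$ and $Q$ over an arc
in $\Gamma$ were again arcs. The next lemma gives this over arcs in $\Gamma$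
that start in the image of a thin composant. It is the
only place where a bound on the fibers enters the search for a first point.

\begin{lemma}\label{lem:sheets}
Let $P,Q\subset X$ be disjoint closed sets, $\kappa$ a thin composant, and
$v,\omega\in D$ points with $v\in f(\kappa)$ and
$[v,\omega]\subset f(P)\cap f(Q)$. Then $f^{-1}([v,\omega])\subset P\cup Q$, and
$f$ maps each of the sets $P\cap f^{-1}([v,\omega])$ and
$Q\cap f^{-1}([v,\omega])$ homeomorphically onto $[v,\omega]$.
\end{lemma}

\begin{proof}
Let $A\subset[v,\omega]$ be a subarc or a point with $A\cap M=\emptyset$. Every
point of $A$ has at most two preimages and at least one in each of $P$ and $Q$;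
so it has exactly one in $P$, one in $Q$, and no others. Hence
$f^{-1}(A)\subset P\cup Q$, and $f$ restricts to continuous bijections of the
compact sets $P\cap f^{-1}(A)$ and $Q\cap f^{-1}(A)$ onto $A$, which are
homeomorphisms. If $M=\emptyset$, take $A=[v,\omega]$ and we are done. In
general it remains to show that $[v,\omega]\cap\overline M=\emptyset$.

Suppose not. Since $\kappa$ is thin, $v\notin\overline M$; let $s^*\neq v$ be
the first point of $\overline M$ on $[v,\omega]$, counted from $v$. The point
$v$ has a preimage in $\kappa$, and by the first paragraph with $A=\{v\}$ this
preimage lies in $P$ or in $Q$. By symmetry we may call it $v_P$ and assume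
$v_P\in P$. For each $s\in[v,s^*]\setminus\{s^*\}$, the set
$h_s=P\cap f^{-1}([v,s])$ is mapped homeomorphically onto $[v,s]$, so it is
connected, and it contains $v_P$. The closure $h^*$ of $\bigcup_s h_s$ is
therefore a continuum with $v_P\in h^*\subset P$, and $P\ne X$ because
$Q\neq\emptyset$. By (C2), $h^*\subset\kappa$. But $f(h^*)$ is closed and
contains every $s$ before $s^*$, so $s^*\in f(h^*)\subset f(\kappa)$, which
contradicts $f(\kappa)\cap\overline M=\emptyset$.
\end{proof}

\begin{proposition}\label{prop:first}
Let $p\in D$ be a point such that $[p,z]\ne D$ for all $z\in D$, and let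
$\mathcal G$ be the residual set of Lemma~\ref{lem:generic}. If
$x_0\in\mathcal G$, $z_0=f(x_0)$, and the composant $\kappa=\kappa(x_0)$ is
thin, then there is a point $q$ with $f(\kappa)\cap[p,z_0]=[q,z_0]$.
\end{proposition}

\paragraph{Strategy.} The set $f(\kappa)\cap[p,z_0]$ is an interval
containing $z_0$; we must show that it has a first point. Let
$I=f(\kappa)\cap[p,u]$ be the piece of it up to some point $u\in f(\kappa)$. If
one proper subcontinuum $C\subset\kappa$ maps over all of $I$,
then $I$ is cut out by the compact set $f(C)$, and the first point exists.
Proper subcontinua can be obtained as components of $X\setminus O$ with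
$O\ne\emptyset$ open. We take $O$ to be a small neighborhood of $x_0$ and show
that no separation $P,Q$ of $X\setminus O$ splits $f^{-1}(I)$. If one did, the
connectedness of $I$ would force $P$ and $Q$ to overlap over a point
$v\in I$. By Lemmas~\ref{lem:overlap} and~\ref{lem:sheets} there would be a
sheet leading from a point over $v$ to the cut $\overline O$. To forbid this
sheet, we first split the fibers over $[p,z_0]$ into a part around $x_0$ and a
part containing everything over $I$, and then choose $O$ so small that the
sheet would have to jump from one part to the other; see
Figure~\ref{fig:sheet}. The fact that $x_0\in\mathcal G$ is used to keep the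
image of the sheet close to $[p,z_0]$, where the splitting is valid.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[thick] (0,0)--(9.4,0);
\draw[thick] (7.2,0)--(8.61,-0.75);
\fill (0,0) circle (1.6pt) node[below=2pt]{$p$};
\fill (2,0) circle (1.6pt) node[below=2pt]{$v$};
\fill (3.6,0) circle (1.6pt) node[below=2pt]{$u$};
\fill (5.6,0) circle (1.6pt) node[below=2pt]{$e$};
\fill (9.4,0) circle (1.6pt) node[below=2pt]{$z_0$};
\fill (8.61,-0.75) circle (1.6pt) node[below=2pt]{$\omega$};
\draw[rounded corners=8pt] (-0.4,2.6) rectangle (6.6,3.7);
\node at (0.3,3.15) {$U_A$};
\draw[rounded corners=8pt] (4.7,0.35) rectangle (10.4,2.1);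
\node at (5.1,1.7) {$U_B$};
\draw[thick] (5.6,1.1)--(9.4,1.1);
\node at (6.6,1.35) {$E$};
\draw[dashed] (9.2,1.2) circle (0.65);
\node at (10.1,1.75) {$O$};
\fill (9.4,1.1) circle (1.6pt) node[below]{$x_0$};
\fill (8.61,1.48) circle (1.6pt) node[left]{$o$};
\fill (2,3.1) circle (1.6pt);
\draw[very thick] (2,3.1)--(6.2,3.1);
\node at (4,3.35) {$h$};
\draw[very thick,dotted] (6.2,3.1) .. controls (7.6,3.1) .. (8.61,1.48);
\node at (8.1,2.75) {?};
\end{tikzpicture}
\caption{Schematic view of the contradiction in Proposition~\ref{prop:first}.
Bottom: the arc $[p,z_0]$ in $D$, with a nearby point $\omega$. Above: parts of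
$X$, placed over their images. Every point over a neighborhood $N$ of $[p,z_0]$
lies in one of the disjoint open sets $U_A$ and $U_B$; all points over $[p,u]$
are in $U_A$, while $E$ and $\overline O$ are in $U_B$. A connected sheet $h$
over $[v,\omega]\subset N$ cannot start at a point over $v$ and end at
$o\in\overline O$.}
\label{fig:sheet}
\end{figure}

\begin{proof}
Put $J=[p,z_0]$ and $F=f^{-1}(J)$. As $J\ne D$ and $f$ is onto, $F\neq X$. Let
$E$ be the component of $F$ that contains $x_0$. It is a proper subcontinuum of
$X$, so $E\subset\kappa$; and $f(E)$ is a subcontinuum of $J$ containing $z_0$,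
so $f(E)=[e,z_0]$ for some $e\in J$. Thus $[e,z_0]\subset f(\kappa)$. If
$f(\kappa)\cap[p,e]=\{e\}$, then $q=e$ is the required point. Otherwise fix
\[
u\in f(\kappa)\cap[p,e],\quad u\ne e,\qquad\text{and put}\qquad
I=f(\kappa)\cap[p,u].
\]
By convexity of $f(\kappa)$, the set $I$ is an interval of $[p,u]$ containing
$u$.

\emph{Step 1: splitting the fibers over $J$ and choosing $O$.} The compact set
$f^{-1}([p,u])\subset F$ misses $E$, because $[p,u]\cap[e,z_0]=\emptyset$. By
(Q1), $F=A\cup B$ with $A,B$ compact, disjoint,
$f^{-1}([p,u])\subset A$ and $E\subset B$. Let $U_A\supset A$ and
$U_B\supset B$ be disjoint open subsets of $X$. The set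
\[
N=D\setminus f\bigl(X\setminus(U_A\cup U_B)\bigr)
=\{y\in D:f^{-1}(y)\subset U_A\cup U_B\}
\]
is open and contains $J=[p,f(x_0)]$. Since $x_0\in\mathcal G$ and
$x_0\in E\subset U_B$, there is an open $O\ni x_0$ with
\begin{equation}\label{eq:O}
\overline O\subset U_B,\qquad [p,f(x)]\subset N\quad\text{for all }
x\in\overline O .
\end{equation}
Note that $f^{-1}(I)\subset A\subset U_A$; in particular $f^{-1}(I)$ misses
$\overline O$.

\emph{Step 2: over $I$ the two sides of a separation do not overlap.} Let
$X\setminus O=P\cup Q$ with $P,Q$ closed and disjoint, and let
$\Gamma=f(P)\cap f(Q)$. We claim that $I\cap\Gamma=\emptyset$. Suppose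
$v\in I\cap\Gamma$. By Lemma~\ref{lem:overlap} the component of $\Gamma$
containing $v$ contains a point $\omega\in f(\overline O)$, and by (D1) it
contains $[v,\omega]$. So $[v,\omega]\subset f(P)\cap f(Q)$, and
Lemma~\ref{lem:sheets} applies, since $v\in f(\kappa)$ and $\kappa$ is thin.
Choose $o\in\overline O$ with $f(o)=\omega$. By that lemma $o\in P\cup Q$; let
$h$ be the one of the sets $P\cap f^{-1}([v,\omega])$ and
$Q\cap f^{-1}([v,\omega])$ that contains $o$. Then $h$ is connected. It contains
$o\in\overline O\subset U_B$ and a point of $f^{-1}(v)\subset U_A$. By (D2) and
\eqref{eq:O},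
\[
f(h)=[v,\omega]\subset[p,v]\cup[p,f(o)]\subset J\cup[p,f(o)]\subset N,
\]
so $h\subset U_A\cup U_B$. Thus the connected set $h$ lies in the union of two
disjoint open sets and meets both, which is impossible. This proves the claim.

\emph{Step 3: $f^{-1}(I)$ lies in one component of $X\setminus O$.} With $P,Q$
as in Step 2, $f^{-1}(I)\subset X\setminus O=P\cup Q$. So $I$ is the union of
its relatively closed subsets $I\cap f(P)$ and $I\cap f(Q)$, which are
disjoint by Step 2. Since $I$ is connected, one of them is empty; that is,
$f^{-1}(I)\subset Q$ or $f^{-1}(I)\subset P$. This holds for all $P,Q$, so by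
(Q2) $f^{-1}(I)$ lies in one component $C$ of $X\setminus O$.

\emph{Step 4: conclusion.} $C$ is a proper subcontinuum. It meets $\kappa$,
because $u\in I$ has a preimage in $\kappa$. Hence $C\subset\kappa$ and
\[
I\subset f(C)\cap[p,u]\subset f(\kappa)\cap[p,u]=I .
\]
Thus $I=f(C)\cap[p,u]$ is compact, and $I=[q,u]$ for some $q$. As
$u,z_0\in f(\kappa)$ and $f(\kappa)$ is convex,
$f(\kappa)\cap J=[q,u]\cup[u,z_0]=[q,z_0]$.
\end{proof}

\begin{remark}
Thinness cannot be dropped from Proposition~\ref{prop:first}. With three points
allowed in a fiber, a point of $\Gamma$ can have two
preimages in $P$ and one in $Q$; then $P\cap f^{-1}([v,\omega])$ need not be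
mapped injectively, and the connectedness of $h$ in Step~2 no longer follows.
For Minc's map the conclusion of the proposition does fail for some
$x_0\in\mathcal G$: the residual set $\mathcal G$ contains points of four
distinct composants, and if the conclusion held for these four points,
Proposition~\ref{prop:gates} would give a fiber with at least four points.
\end{remark}

\section{Proof of the theorems}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
Suppose that $S$ is meager. Choose $p\in D$ with $[p,z]\ne D$ for all $z\in D$:
if $D$ is not an arc, any $p$ will do, and if $D$ is an arc, take a point that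
is not an endpoint. Let $\mathcal G$ be the residual set of
Lemma~\ref{lem:generic}. Then $\mathcal G\setminus S$ is residual.
Composants are meager, so by the Baire category theorem we can choose,
successively,
\[
x_1\in\mathcal G\setminus S,\qquad
x_2\in\mathcal G\setminus(S\cup\kappa(x_1)),\qquad
x_3\in\mathcal G\setminus(S\cup\kappa(x_1)\cup\kappa(x_2)).
\]
The composants $\kappa_i=\kappa(x_i)$ are distinct. Since $x_i\notin S$, the
composant $\kappa_i$ does not meet $f^{-1}(\overline M)$; that is, $\kappa_i$ is
thin. By Proposition~\ref{prop:first} there are points $q_i$ with
$f(\kappa_i)\cap[p,f(x_i)]=[q_i,f(x_i)]$. By Proposition~\ref{prop:gates} there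
is a point $y\in f(\kappa_1)\cap f(\kappa_2)\cap f(\kappa_3)$. It has preimages
in three disjoint sets, so $y\in M$. But $y\in f(\kappa_1)$, and $\kappa_1$ is
thin: a contradiction.

For the remaining assertions, suppose $f^{-1}(\overline M)$ were contained in
the union of countably many composants. Since composants are disjoint or equal,
$S$ would be contained in the same union, which is meager. If all fibers and
$\overline M$ were countable, $f^{-1}(\overline M)$ would be countable, hence
contained in the union of countably many composants.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]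
For a surjection $f:X\to D$ with $|f^{-1}(y)|\le2$ for all $y$ we would have
$M=\emptyset$, so $S=\emptyset$ would be meager, contrary to
Theorem~\ref{thm:strong}.
\end{proof}

\section{Consequences}\label{sec:consequences}

A continuum is \emph{hereditarily decomposable} if none of its nondegenerate
subcontinua is indecomposable.

\begin{corollary}\label{cor:hered}
If a continuum $X$ admits a simple map onto a dendroid, then $X$ is
hereditarily decomposable.
\end{corollary}

\begin{proof}
Let $f:X\to D$ be a simple map onto a dendroid and suppose that $K\subset X$ is
a nondegenerate indecomposable subcontinuum. Then $f|_K:K\to f(K)$ is a simple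
surjection. The continuum $f(K)\subset D$ is arcwise connected by (D1), and it
inherits hereditary unicoherence from $D$, so it is a dendroid. It is
nondegenerate because $K$ is infinite and fibers have at most two points. This
contradicts Theorem~\ref{thm:main}.
\end{proof}

\begin{corollary}\label{cor:components}
No map from an indecomposable continuum onto a nondegenerate dendroid has all
fibers with at most two \emph{components}.
\end{corollary}

\begin{proof}
Let $f:X\to D$ be such a map. Recall its monotone--light factorization
$f=\ell\circ m$: the space $X'$ is obtained from $X$ by shrinking each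
component of each fiber of $f$ to a point and is again a continuum; the
quotient map $m:X\to X'$ has connected fibers; and the points of
$\ell^{-1}(y)$ correspond to the components of $f^{-1}(y)$. So $\ell:X'\to D$ is
a simple surjection, and $X'$ is nondegenerate because $D$ is.

It remains to see that $X'$ is indecomposable. If $A\subset X'$ is a
subcontinuum, then $m^{-1}(A)$ is connected: if it were the union of disjoint
nonempty closed sets $H,K$, each fiber of $m$ over $A$ would lie in $H$ or in
$K$, and $m(H),m(K)$ would be disjoint nonempty closed sets with union $A$. So
if $X'=A\cup B$ with proper subcontinua $A,B$, then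
$X=m^{-1}(A)\cup m^{-1}(B)$ would be a union of two proper subcontinua. Hence
$X'$ is indecomposable, and the existence of $\ell$ contradicts
Theorem~\ref{thm:main}.
\end{proof}

\begin{corollary}[Sharp constant]\label{cor:sharp}
The least $n$ for which some nondegenerate indecomposable continuum maps onto a
nondegenerate dendroid with all fibers of cardinality at most $n$ is $n=3$.
\end{corollary}

\begin{proof}
Theorem~\ref{thm:main} gives $n\ge3$, and Minc's map from the Knaster
buckethandle continuum gives $n\le3$; its image is nondegenerate, because the
buckethandle continuum is infinite and the fibers are finite.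
\end{proof}

By Theorem~\ref{thm:strong}, for Minc's map the closure of the set of points
with exactly three preimages is uncountable.

\begin{thebibliography}{9}

\bibitem{Kuratowski} Kuratowski, \emph{Topology II}, \S48.

\bibitem{Nadler} Nadler, \emph{Continuum Theory}, Ch.~XI.

\bibitem{Source} \emph{No arc-connected treelike continuum is the 2-to-1 image
of a continuum},
\url{https://www.impan.pl/shop/en/publication/transaction/download/product/88918}.

\end{thebibliography}

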